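# Torsion units of integral group rings and the prime graph

## 1. The equality $\pi(V(\mathbb ZG))=\pi(G)$

**Theorem 1.** Let $G$ be a finite group, and let $V(\mathbb ZG)$ be the group of units $u=\sum_{g\in G}u_g g$ of $\mathbb ZG$ with $\sum_g u_g=1$. For a group $X$ let $\pi(X)$ be the graph whose vertices are the primes dividing the orders of torsion elements of $X$, two distinct primes $p,q$ being joined if and only if $X$ has an element of order $pq$. Then
$$\pi(V(\mathbb ZG))=\pi(G)\qquad\text{for every finite group }G .$$
More generally, if $\mathcal O$ is the ring of integers of a number field $F$ and $V(\mathcal OG)$ is the group of units of $\mathcal OG$ of augmentation $1$, then $\pi(V(\mathcal OG))=\pi(G)$.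

Here the augmentation of $\sum u_g g$ is $\sum u_g$; it is a ring homomorphism $\mathcal OG\to\mathcal O$. The normalization to augmentation $1$ cannot be dropped: if $G=\langle g\rangle$ has order $3$, then $-g\in\mathbb ZG$ is a unit of order $6$. It has augmentation $-1$, so it is not in $V(\mathbb ZG)$.

Every element of $G$ lies in $V(\mathcal OG)$, so $\pi(G)$ is a subgraph of $\pi(V(\mathcal OG))$. Theorem 1 says that the larger group has no new vertex and no new edge. The statement about edges is the hard one: if some unit of augmentation $1$ has order $pq$, we must produce an element of order $pq$ in $G$. The unit $u$ hands us no such group element. What we do have are its coefficients, and the plan is to show that the coefficients on elements of order $pq$ have a nonzero sum.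

**Theorem 2.** Let $u=\sum u_gg\in V(\mathcal OG)$ have order $pq$, with $p\ne q$ primes. Then
$$\sum_{o(g)=pq}u_g=1,\qquad \sum_{o(g)=p}u_g=\sum_{o(g)=q}u_g=0 .$$

Here $o(g)$ is the order of $g$. Theorem 2 comes from a comparison of $u$ with its $p$-part. For $g\in G$ write $g=g_pg_{p'}$, with $g_p,g_{p'}\in\langle g\rangle$ of $p$-power order and of order prime to $p$. We write $\sim$ for conjugacy in $G$. For $w=\sum w_gg$ and a subset $T\subseteq G$ closed under conjugation put $\varepsilon_T(w)=\sum_{g\in T}w_g$.

**Theorem 3.** Let $u\in V(\mathcal OG)$ have order $p^am$, $p$ prime, $a\ge1$, $p\nmid m$, and write $u=u_pv$ with $u_p,v\in\langle u\rangle$ of orders $p^a$ and $m$. For $z\in G$ with $z^p=1$ put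
$$T_z=\{g\in G:\ (g_p)^{p^{a-1}}\sim z\}.$$
Then $\varepsilon_{T_z}(u)=\varepsilon_{T_z}(u_p)$.

For $a=1$ the set $T_z$ consists of all $g$ with $p$-part conjugate to $z$. In $S_3$ with $p=2$, $a=1$, the set $T_1$ consists of $1$ and the two $3$-cycles, and $T_z$ for a transposition $z$ is the set of transpositions. For $G=\langle g\rangle$ of order $4$, $p=2$, $a=2$, we get $T_1=\{1,g^2\}$ and $T_{g^2}=\{g,g^3\}$.

Finally, Theorem 2 gives a little more about orders.

**Theorem 4.** If $V(\mathcal OG)$ has an element of order $p^aq^b$ ($p\neq q$ primes, $a,b\ge1$), then $G$ has elements of orders $p^aq$ and $pq^b$.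

No claim is made for other orders, such as $p^aq^b$ itself with $a,b\ge 2$, or orders with three or more prime divisors.

The question whether $\pi(V(\mathbb ZG))=\pi(G)$ is posed in the slides "Torsion Units in Integral Group Rings of Sporadic Simple Groups". W. Kimmerle and C. Höfert (2005) proved that the answer is positive for finite Frobenius groups and for finite solvable groups. The proof below uses neither their result nor the classification of finite simple groups.

## 2. Partial augmentations, abelian groups and $S_3$

**Definition.** For $g\in G$ let $g^G$ be its conjugacy class. The *partial augmentation* of $w=\sum w_hh$ at $g$ is $\varepsilon_g(w)=\varepsilon_{g^G}(w)=\sum_{h\in g^G}w_h$.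

Why sums over classes and not single coefficients? Here is an example. Let $G=S_3$, $a=(1\,2\,3)$, $b=(1\,2)$, so $bab=a^2$. Put $\nu=(1-b)a(1+b)=a+ab-ba-a^2$. Since $(1+b)(1-b)=0$, we have $\nu^2=0$, so $1+\nu$ is a unit with inverse $1-\nu$, of augmentation $1$. Moreover $b\nu=-\nu$ and $\nu b=\nu$. Hence
$$u=(1-\nu)\,b\,(1+\nu)=(1-\nu)(b-\nu)=b-\nu-\nu b=b-2\nu=b-2a+2a^2-2ab+2ba$$
is a unit of order $2$. It has nonzero coefficients on the $3$-cycles $a,a^2$. Its partial augmentations, however, are $0$ at $1$, $-2+2=0$ on the $3$-cycles, and $1-2+2=1$ on the transpositions. Only the partial augmentations respect the order of $u$.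

Partial augmentations are traces, and that is how we shall compute them.

**Lemma 5 (trace formula).** Let $S$ be a commutative ring, $g\in G$ and $w\in SG$. The trace of the $S$-linear map $x\mapsto gxw$ on $SG$ is $|C_G(g)|\,\varepsilon_{g^{-1}}(w)$.

*Proof.* Take the basis $G$. For $y\in G$, $gyw=\sum_h w_h\,gyh$, and $gyh=y$ if and only if $h=y^{-1}g^{-1}y$. So the diagonal entry at $y$ is $w_{y^{-1}g^{-1}y}$. As $y$ runs over $G$, each element of the class of $g^{-1}$ occurs $|C_G(g)|$ times. $\square$

**Lemma 6 (Berman–Higman).** If $1\ne v\in V(\mathcal OG)$ has finite order, then $\varepsilon_1(v)=0$.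

*Proof.* By Lemma 5 with $g=1$, right multiplication by $v$ on $FG$ has trace $|G|\varepsilon_1(v)$. This map has finite order, so it is diagonalizable over an algebraic closure of $F$, and its trace is a sum of $|G|$ roots of unity. Extending an embedding $\sigma:F\to\mathbb C$ to the algebraic closure, we get $|\sigma(\varepsilon_1(v))|\le1$ for every $\sigma$. Suppose $\varepsilon_1(v)\neq0$. It lies in $\mathcal O$, so its norm $\prod_\sigma\sigma(\varepsilon_1(v))$ is a nonzero integer, which forces $|\sigma(\varepsilon_1(v))|=1$ for all $\sigma$. A sum of $|G|$ complex numbers of modulus $1$ has modulus $|G|$ only if they are all equal. So all eigenvalues of the diagonalizable map coincide, the map is a scalar $\zeta$, and $v=1\cdot v=\zeta\cdot 1$. Augmentation $1$ gives $\zeta=1$, so $v=1$. $\square$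

*Abelian groups.* If $G$ is abelian and $u\in V(\mathcal OG)$ has finite order, choose $g$ with $u_g\ne0$. Then $g^{-1}u\in V(\mathcal OG)$ has finite order, and its coefficient at $1$ is $u_g\neq0$. By Lemma 6, $g^{-1}u=1$. So all torsion elements of $V(\mathcal OG)$ lie in $G$, and Theorem 1 is clear. In the nonabelian case this argument breaks because $g^{-1}u$ need not have finite order: for $u=b-2\nu$ above, $bu=1-2b\nu=1+2\nu$, and $(1+2\nu)^n=1+2n\nu\neq1$ for $n\ge1$.

*The group $S_3$.* The group $S_3$ has no element of order $6$; let us check that $V(\mathbb ZS_3)$ has none. Let $u\in V(\mathbb ZS_3)$ with $u^6=1$ and $u\ne1$. Write $\varepsilon_2,\varepsilon_3\in\mathbb Z$ for the partial augmentations on transpositions and $3$-cycles. By Lemma 6, $\varepsilon_2+\varepsilon_3=1$. The sign character extends to a ring homomorphism $\mathbb ZS_3\to\mathbb Z$, so $-\varepsilon_2+\varepsilon_3=\pm1$. Hence $(\varepsilon_2,\varepsilon_3)$ is $(0,1)$ or $(1,0)$. Let $\rho$ be the $2$-dimensional representation on $\{x\in\mathbb Z^3:x_1+x_2+x_3=0\}$, with character values $0$ on transpositions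 and $-1$ on $3$-cycles. The eigenvalues $\alpha,\beta$ of $\rho(u)$ are sixth roots of unity with $\alpha+\beta=-\varepsilon_3$, and $\rho(u)$ is diagonalizable.

If $(\varepsilon_2,\varepsilon_3)=(0,1)$, then $\beta=-1-\alpha$ has modulus $1$, so $\alpha$ and $\beta$ are the two primitive cube roots of unity. The sign of $u$ is $1$. So $u^3$ acts as $1$ in all irreducible representations, and $u^3=1$. If $(\varepsilon_2,\varepsilon_3)=(1,0)$, then $\beta=-\alpha$, and the characteristic polynomial $X^2-\alpha^2$ is integral. So $\alpha^2=\pm1$, and $\alpha^6=1$ excludes $-1$. Thus $\rho(u)^2=1$, and the sign of $u^2$ is $1$, so $u^2=1$. In neither case does $u$ have order $6$.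

This worked because we knew the character table. For a general $G$ we need statements that hold for all groups at once.

## 3. Projective lattices and vanishing traces

From now on $R$ denotes a complete discrete valuation ring of characteristic $0$ with uniformizer $\pi$, residue field $k$ of characteristic $p$ and fraction field $K$. For a finite group $H$, an *$RH$-lattice* is an $RH$-module that is finitely generated and free over $R$. Its character is written $\theta_L$, so $\theta_L(h)$ is the trace of $h$ on $L$.

**Lemma 8 below** will need a criterion for projectivity in terms of endomorphisms, which we recall with its proof.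

**Lemma 7 (Higman's criterion).** Let $L$ be an $RH$-lattice and $A=\operatorname{End}_R(L)$, on which $H$ acts by conjugation. Put $\mathrm{Tr}(\alpha)=\sum_{h\in H}h\alpha h^{-1}$. Then $\mathrm{Tr}(A)$ is an ideal of $A^H=\operatorname{End}_{RH}(L)$, and $L$ is projective if and only if $\mathrm{id}_L\in\mathrm{Tr}(A)$, if and only if $A^H/\mathrm{Tr}(A)=0$.

*Proof.* For $\beta\in A^H$ we have $\beta\,\mathrm{Tr}(\alpha)=\mathrm{Tr}(\beta\alpha)$ and $\mathrm{Tr}(\alpha)\beta=\mathrm{Tr}(\alpha\beta)$, so $\mathrm{Tr}(A)$ is an ideal; it contains $\mathrm{id}_L$ exactly when the quotient is zero.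

Suppose $\mathrm{id}_L=\mathrm{Tr}(\alpha)$. The $RH$-map $RH\otimes_RL\to L$, $h\otimes l\mapsto hl$, is surjective from a free module. The map $l\mapsto\sum_hh\otimes\alpha(h^{-1}l)$ is $RH$-linear: for $h'\in H$, substituting $h=h't$ gives $\sum_hh\otimes\alpha(h^{-1}h'l)=h'\sum_tt\otimes\alpha(t^{-1}l)$. Followed by the surjection it is $\mathrm{Tr}(\alpha)=\mathrm{id}_L$. So $L$ is a summand of a free module.

Conversely, on a free module $RH\otimes_RM$ let $\alpha_0$ be the projection onto $1\otimes M$ along $\bigoplus_{h\ne1}h\otimes M$. Then $h\alpha_0h^{-1}$ is the projection onto $h\otimes M$, and $\mathrm{Tr}(\alpha_0)=\mathrm{id}$. If $L$ is a summand with $RH$-maps $L\xrightarrow{i}RH\otimes M\xrightarrow{s}L$, $si=\mathrm{id}_L$, then $\mathrm{Tr}(s\alpha_0i)=s\,\mathrm{Tr}(\alpha_0)\,i=\mathrm{id}_L$. $\square$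

For example, let $H$ have order $p$ and let $L=R$ be trivial. Then $A=A^H=R$, $\mathrm{Tr}(\alpha)=p\alpha$, and the quotient is $R/pR\ne0$: the trivial lattice is not projective.

The next lemma converts projectivity over a single subgroup of order $p$ into a vanishing trace.

**Lemma 8.** Let $X$ be a finite group, $L$ an $RX$-lattice, $x\in X$ with $x_p\ne1$, and $Z$ the subgroup of order $p$ of $P=\langle x_p\rangle$. If $L|_Z$ is projective, then $\theta_L(x)=0$.

*Proof.* **Step 1: $L|_P$ is free.** Let $|P|=p^b$ and $S=x_p-1$. Then $kP=k[S]/(S^{p^b})$. The group $Z$ is generated by $x_p^{p^{b-1}}$, and in characteristic $p$ we have $Y:=x_p^{p^{b-1}}-1=S^{p^{b-1}}$, so $kZ=k[Y]/(Y^p)$. The $kP$-module $L/\pi L$ is a direct sum of modules $k[S]/(S^s)$ with $1\le s\le p^b$. Each is a direct summand of $L/\pi L$, so it is projective over $kZ$, hence free because $kZ$ is local. On a free $kZ$-module, the operator $Y^{p-1}$ has rank equal to the number of free generators, so the dimension is $p$ times that rank. On $k[S]/(S^s)$ we have $Y^{p-1}=S^{p^b-p^{b-1}}$, of rank $\max(0,s-p^b+p^{b-1})$.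 So
$$s=p\cdot\max(0,\,s-p^b+p^{b-1}).$$
As $s\ge1$, the maximum is positive, and $(p-1)s=p^{b+1}-p^b$, that is, $s=p^b$. Hence $L/\pi L$ is free over $kP$, of some rank $n$. Lifting a basis gives an $RP$-map $(RP)^n\to L$ that is an isomorphism modulo $\pi$. It is surjective by Nakayama, and since both sides have the same $R$-rank, it is bijective.

**Step 2: split off the $p'$-part.** The trace does not change when $R$ is enlarged, so let $R$ contain the roots of unity of order $o(x_{p'})$. This order is invertible in $R$, so $L=\bigoplus_\lambda L_\lambda$ over the linear characters $\lambda$ of $\langle x_{p'}\rangle$, with $x_{p'}$ acting on $L_\lambda$ as the scalar $\lambda(x_{p'})$. Since $x_p$ commutes with $x_{p'}$, each $L_\lambda$ is an $RP$-summand of the free module $L$, hence free over the local ring $RP$. As $x_p\neq1$ permutes the basis $P$ of $RP$ without fixed points, it has trace $0$ on $L_\lambda$. So $x$ has trace $\lambda(x_{p'})\cdot0=0$ on each $L_\lambda$. $\square$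

**Lemma 9.** If $v\in V(\mathcal OG)$ has finite order $n$ and $\varepsilon_g(v)\ne0$, then $o(g)\mid n$.

*Proof.* Let $r$ be a prime, let $r^e$ with $e\ge0$ be the exact power of $r$ dividing $n$, and suppose $o(g_r)=r^b$ with $b>e$. We show $\varepsilon_g(v)=0$. Let $R$ be the completion of $\mathcal O$ at a prime above $r$ (so the residue characteristic is $r$), and let $\langle c\rangle$ be cyclic of order $n$. Let $G\times\langle c\rangle$ act on $L=RG$, with $G$ acting by left multiplication and $c$ by right multiplication by $v$. The $r$-part of $(g^{-1},c)$ is $(g_r^{-1},c_r)$. It has order $r^b$, and since $c_r^{r^{b-1}}=1$, its subgroup of order $r$ is generated by $(g_r^{-r^{b-1}},1)$, an element of $G$. But $L|_G$ is free. So Lemma 8, for the prime $r$, gives trace $0$ for $(g^{-1},c)$, and by Lemma 5 this trace is $|C_G(g)|\,\varepsilon_g(v)$. $\square$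

*New vertices do not occur.* If $V(\mathcal OG)$ has a torsion element of order divisible by $p$, then a power $u$ of it has order $p$. Since the augmentation is $1$, some $\varepsilon_g(u)\neq0$. By Lemmas 9 and 6, $o(g)\mid p$ and $g\ne1$, so $o(g)=p$. This settles the vertices in Theorem 1.

## 4. What the $q$-th power congruence gives for units of order $pq$

Let $u\in V(\mathcal OG)$ have order $pq$ and put $N_n=\sum_{o(g)=n}u_g$ for $n\mid pq$. By Lemma 9 the sums over elements of any other order vanish, and $N_1=0$ by Lemma 6. So
$$N_p+N_q+N_{pq}=1.\tag{1}$$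
We need $N_{pq}\ne0$. The natural first move is to compare $u$ with $u^p$ and $u^q$, whose orders are prime, by a congruence.

**Lemma 10.** Let $q$ be a prime, $w\in\mathcal OG$, $T\subseteq G$ conjugation-closed, and $T'=\{g:g^q\in T\}$. Then $\varepsilon_T(w^q)\equiv\varepsilon_{T'}(w)^q\pmod{q\mathcal O}$.

*Proof.* We have $\varepsilon_T(w^q)=\sum w_{g_1}\cdots w_{g_q}$, summed over the $q$-tuples with $g_1\cdots g_q\in T$. A cyclic shift replaces the product by $g_2\cdots g_qg_1=g_1^{-1}(g_1\cdots g_q)g_1$, which is again in $T$, and it does not change the summand. The cyclic group of shifts has prime order $q$, so the non-constant tuples fall into orbits of size $q$ and contribute $0$ modulo $q$. The constant tuples $(g,\dots,g)$ with $g\in T'$ remain: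
$$\varepsilon_T(w^q)\equiv\sum_{g\in T'}w_g^q\equiv\Bigl(\sum_{g\in T'}w_g\Bigr)^q\pmod{q\mathcal O}.\qquad\square$$

Take $\mathcal O=\mathbb Z$ and apply Lemma 10 with exponent $p$ to $w=u$ and $T=\{1\}$. Since $u^p\ne1$ has finite order, $\varepsilon_1(u^p)=0$, and $T'=\{g:g^p=1\}$ gives $0\equiv(N_1+N_p)^p=N_p^p$. So $p\mid N_p$, and in the same way $q\mid N_q$. The choice $T=\{h:o(h)=q\}$ adds nothing: $T'$ consists of the elements of order $q$ or $pq$, and we get $N_q+N_{pq}\equiv1\pmod p$, which is $p\mid N_p$ again by (1).

Now suppose that $G$ has no element of order $pq$, so $N_{pq}=0$. What we know is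
$$N_p+N_q=1,\qquad p\mid N_p,\qquad q\mid N_q .$$
This is no contradiction: since $p$ and $q$ are coprime, it has infinitely many solutions, for instance $N_2=-2$, $N_3=3$ when $p=2$, $q=3$. In $S_3$ the sign character removes that one, since $-N_2+N_3=5\ne\pm1$, but this is information about $S_3$. The method stops because it knows $N_p$ only modulo $p$. Theorem 2 claims $N_p=0$ *exactly*.

## 5. One conjugacy class for each indecomposable lattice

Where can exact zeros come from? Write $u=u_pv$ as in Theorem 3 and choose $R$ with residue characteristic $p$ containing the $m$-th roots of unity. Theorem 3 would follow if the function $i\mapsto\varepsilon_T(v^iu_p)$ on $\mathbb Z/m$ were constant for $T=T_z$, that is, if its Fourier coefficients at nontrivial characters $\chi$ of $\langle v\rangle$ were zero. Up to the factor $m$, the coefficient at $\chi$ is $\varepsilon_T(e_\chi u_p)$, where $e_\chi=\frac1m\sum_i\chi(v)^{-i}v^i$. By Lemma 5, the numbers $\varepsilon_g(e_\chi u_p)$ are up to nonzero factors traces of $x\mapsto g^{-1}xu_p$ on the lattice $RGe_\chi$. For $\chi\ne1$ this lattice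 has no nonzero $G$-invariants (Section 8), so the sum of all these traces over $g\in G$ is zero. This is an exact zero, but for $T=G$, where it says only that $v$ has augmentation $1$. We need to cut the sum over $G$ into the pieces $T_z$ and keep the zero in each piece.

The cut would be automatic if the character of the lattice lived on one set $T_z$ only. The lattice need not have this property, but we may split it into indecomposable summands, each still without $G$-invariants. So what is needed is: *an indecomposable summand lives on a single $T_z$*.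

**Setting.** Let $C=\langle c\rangle$ be cyclic of order $p^a$, $a\ge1$, $d=c^{p^{a-1}}$ (of order $p$), and $\Gamma=G\times C$. For $z\in G$ with $z^p=1$ let $Z_z=\langle(z,d)\rangle\le\Gamma$, a group of order $p$.

**Lemma 11.** Let $L$ be an indecomposable $R\Gamma$-lattice with $L|_G$ projective. If $z,z'\in G$ satisfy $z^p=z'^p=1$, and neither $L|_{Z_z}$ nor $L|_{Z_{z'}}$ is projective, then $z\sim z'$.

*Example.* Let $G$ have order $p$, $a=1$, and $L=R[\Gamma/Z_z]$, the permutation lattice. It is a cyclic module over the local ring $R\Gamma$, hence indecomposable. The groups $G$ and $Z_{z'}$ with $z'\ne z$ meet $Z_z$ trivially, so they act freely on $\Gamma/Z_z$, and $L$ is free over them. The group $Z_z$ itself acts trivially, so $L|_{Z_z}$ is not projective. Exactly one $z$ occurs.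

**Proposition 12.** Let $L$ be an $R\Gamma$-lattice such that $L|_G$ is projective and $L^G=0$. Then for every $z\in G$ with $z^p=1$,
$$\sum_{g\in T_z}\theta_L(g,c)=0,\qquad T_z=\{g\in G:(g_p)^{p^{a-1}}\sim z\}.$$

*Example.* Let $p=2$, $a=1$, $G=S_3$, $R=\mathbb Z_2$, and $L=\{x\in R^3:x_1+x_2+x_3=0\}$ with $c$ acting trivially. The transposition $(1\,2)$ swaps the basis vectors $(1,0,-1)$ and $(0,1,-1)$, so $L$ is free over the Sylow $2$-subgroup $\langle(1\,2)\rangle$ and therefore projective over $RG$; clearly $L^G=0$. The sum over $T_1$ is $2-1-1=0$, and over the transpositions it is $0+0+0=0$.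

*Proof of Proposition 12 from Lemma 11.* Write $L=\bigoplus_iL_i$ with $L_i$ indecomposable. Each $L_i|_G$ is projective, and $L_i^G=0$.

**Step 1: locate the nonzero traces.** We claim that if $\theta_{L_i}(g,c)\neq0$, then $z_0=(g_p)^{p^{a-1}}$ satisfies $z_0^p=1$, and $L_i|_{Z_{z_0}}$ is not projective. The $p$-part of $(g,c)$ is $h=(g_p,c)\ne1$. If $o(g_p)=p^b>p^a$, then the subgroup of order $p$ of $\langle h\rangle$ is generated by $h^{p^{b-1}}=(g_p^{p^{b-1}},1)\in G$. Since $L_i|_G$ is projective, so is its restriction to this subgroup, and Lemma 8 gives $\theta_{L_i}(g,c)=0$. So $o(g_p)$ divides $p^a$. Then $z_0^p=1$, $h$ has order $p^a$, and the subgroup of order $p$ of $\langle h\rangle$ is generated by $h^{p^{a-1}}=(z_0,d)$, so it is $Z_{z_0}$. If $L_i|_{Z_{z_0}}$ were projective, Lemma 8 would again give trace $0$.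

**Step 2: each summand lives on one $T_z$.** By Lemma 11, the elements $z$ with $z^p=1$ and $L_i|_{Z_z}$ not projective lie in at most one conjugacy class of $G$. If there is one, let $z_i$ be in it; by Step 1, $\theta_{L_i}(\cdot,c)$ vanishes outside $T_{z_i}$. If there is none, $\theta_{L_i}(\cdot,c)$ is identically zero.

**Step 3: sum over $G$.** The element $\frac1{|G|}\sum_gg$ is the projection of $K\otimes L_i$ onto its $G$-invariants and commutes with $c$. Hence
$$\sum_{g\in G}\theta_{L_i}(g,c)=|G|\operatorname{tr}\bigl(c\mid(K\otimes L_i)^G\bigr)=0,$$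
because $L_i^G=0$ implies $(K\otimes L_i)^G=0$. The sets $T_z$ for non-conjugate $z$ are disjoint. So for each $z$ the sum of $\theta_{L_i}(g,c)$ over $T_z$ equals the full sum over $G$ if $z\sim z_i$, and otherwise has only zero terms. It is $0$ in both cases. Sum over $i$. $\square$

Everything now rests on Lemma 11. The way to use "indecomposable" is this: since $R$ is complete, the endomorphism ring of an indecomposable lattice is local, so in any nonzero quotient of it two non-units cannot differ by a unit. If $z\not\sim z'$, we shall construct an element of $\operatorname{End}_{R\Gamma}(L)/\mathrm{Tr}$ that restricts to one scalar $\lambda\in\mathbb F_p$ on $Z_z$ and to a different scalar $\lambda'$ on $Z_{z'}$. The element comes from group cohomology. Classes that tell $z$ from $z'$ exist in positive degrees; projectivity over $G$ is what allows us to divide them down to degree $0$.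

## 6. Tate cohomology and Chern classes: the facts used

For a finite group $H$ and an $H$-module $M$, the Tate groups $\hat H^n(H,M)$, $n\in\mathbb Z$, are $H^n(H,M)$ for $n\ge1$, while $\hat H^0(H,M)=M^H/\{\sum_hhx:x\in M\}$; in degrees $\le -2$ they are homology groups. Short exact sequences give long exact sequences, and all $\hat H^n(H,M)$ vanish if $M\cong\mathbb ZH\otimes_{\mathbb Z} B$ is induced from the trivial group, or a direct summand of such a module. Each $\hat H^n(H,M)$ is killed by $|H|$. For $H$ of order $p$ acting trivially on $R$ we have $\hat H^0(H,R)=R/pR$, the quotient met after Lemma 7.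

We use the Tate cup product $\hat H^i(H,M)\otimes\hat H^j(H,N)\to\hat H^{i+j}(H,M\otimes_{\mathbb Z}N)$ and these standard properties (Cartan–Eilenberg, Ch. XII; Brown, *Cohomology of Groups*, Ch. VI.5):

* it is natural in $M$ and $N$, associative, compatible with restriction to subgroups, and has the unit $1\in\hat H^0(H,\mathbb Z)$;
* it is graded commutative with respect to the flip $M\otimes N\cong N\otimes M$;
* $\delta(x\cup y)=\delta(x)\cup y$ whenever $\delta$ is the connecting map of a short exact sequence that stays exact after tensoring with the coefficient module of $y$.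

If $\langle t\rangle$ has order $p$ and $\psi_0:\langle t\rangle\to\mathbb C^\times$ is faithful, then $H^*(\langle t\rangle,\mathbb Z)=\mathbb Z[\eta_0]/(p\eta_0)$ with $\eta_0=c_1(\psi_0)$ of degree $2$.

A complex representation $\rho$ of a finite group $H$ has Chern classes $c_i(\rho)\in H^{2i}(H,\mathbb Z)$ (Atiyah, *Characters and cohomology of finite groups*, 1961), with $c_0=1$. They are natural under homomorphisms of groups, and the total class $\sum_ic_i$ is multiplicative on direct sums (Whitney sum formula). A one-dimensional $\psi$ has total class $1+c_1(\psi)$, and $c_1:\operatorname{Hom}(H,\mathbb C^\times)\to H^2(H,\mathbb Z)$ is an isomorphism of groups.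

*Example.* Let $G=\langle g\rangle$ and $\langle t\rangle$ have order $p$, let $\psi_0$ be as above, and let $\varphi$ be the character of $G$ with $\varphi(g)=\psi_0(t)$. Pulled back along $t\mapsto g^j$, $\varphi$ becomes $\psi_0^j$, so $c_1(\varphi)$ becomes $j\eta_0$. The coefficient $j\in\mathbb F_p$ tells the elements $g^j$ apart. In general, the Chern classes of representations of $G$ will tell apart the conjugacy classes of elements $z$ with $z^p=1$.

## 7. Proof of Lemma 11

Let $A=\operatorname{End}_R(L)$ with $\Gamma$ acting by conjugation.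

**Step 1: a graded ring attached to $L$.** *This step puts $\operatorname{End}_{RH}(L)/\mathrm{Tr}(A)$ into degree $0$ of a ring that contains images of integral cohomology classes.* For $H\le\Gamma$, composing the cup product with the multiplication $A\otimes A\to A$ makes $\hat H^*(H,A)$ a graded ring, and restriction to subgroups is a unital ring homomorphism. In degree $0$,
$$\hat H^0(H,A)=A^H/\mathrm{Tr}(A)=\operatorname{End}_{RH}(L)/\mathrm{Tr}(A)$$
as rings. By Lemma 7 it is zero if and only if $L|_H$ is projective. The map $\mathbb Z\to A$, $1\mapsto\mathrm{id}_L$, is a ring homomorphism compatible with the actions, so it induces ring homomorphisms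
$$\iota:H^*(H,\mathbb Z)\to\hat H^*(H,\mathbb Z)\to\hat H^*(H,A),$$
compatible with restriction. By naturality, the left product $\iota(x)\,\alpha$ is the cup product $x\cup\alpha$ for the pairing $\mathbb Z\otimes A\to A$, and $\alpha\,\iota(x)$ is $\alpha\cup x$ for $A\otimes\mathbb Z\to A$. The flip carries one pairing to the other, so by graded commutativity $\iota(x)$ is central whenever $x$ has even degree.

**Step 2: a periodicity class in degree 2.** *This step produces $\eta'\in H^2(\Gamma,\mathbb Z)$ such that multiplication by $\iota(\eta')$ is bijective on $\hat H^*(\Gamma,A)$; here $L|_G$ projective is used.* There is an exact sequence of $C$-modules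
$$0\to\mathbb Z\to\mathbb ZC\xrightarrow{\,c-1\,}\mathbb ZC\to\mathbb Z\to0,$$
with first map $1\mapsto\sum_{t\in C}t$ and last map the augmentation. Let $J$ be the image of $c-1$, the augmentation ideal. We split the sequence into
$$0\to\mathbb Z\to\mathbb ZC\to J\to0,\qquad 0\to J\to\mathbb ZC\to\mathbb Z\to0,$$
with connecting maps $\delta_1$ and $\delta_2$. All terms are $\mathbb Z$-free, so both sequences stay exact after $\otimes_{\mathbb Z}A$. Regard them as sequences of $\Gamma$-modules via the projection $\Gamma\to C$ and put
$$\eta'=\delta_1\delta_2(1)\in H^2(\Gamma,\mathbb Z).$$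

Let $x\in\hat H^n(\Gamma,A)$. Writing $x=1\cup x$, we see that the composite connecting map $\hat H^n(\Gamma,A)\to\hat H^{n+1}(\Gamma,J\otimes A)\to\hat H^{n+2}(\Gamma,A)$ of the two tensored sequences sends $x$ to $\delta_1\delta_2(1)\cup x=\iota(\eta')x$. It is bijective provided the middle term $\mathbb ZC\otimes A$ has zero Tate cohomology over $\Gamma$. We check this. Since $\Gamma$ acts on $\mathbb ZC$ through $\Gamma/G\cong C$,
$$\mathbb ZC\otimes_{\mathbb Z}A\cong\mathbb Z[\Gamma/G]\otimes_{\mathbb Z} A\cong\mathbb Z\Gamma\otimes_{\mathbb ZG}A=\operatorname{Ind}_G^\Gamma(A|_G),$$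
where $\gamma\otimes\alpha$ in the induced module corresponds to $\gamma G\otimes\gamma\alpha$. Next, $A\cong L^*\otimes_RL$ with diagonal action, $L^*=\operatorname{Hom}_R(L,R)$. Over $G$, $L$ is a direct summand of some $(RG)^n$, so $A|_G$ is a summand of $(L^*\otimes_RRG)^n$. And $L^*\otimes_RRG$ is free of rank $\operatorname{rk}L$: the map $l\otimes g\mapsto g^{-1}l\otimes g$ turns the diagonal action into the action on the factor $RG$ alone. So $A|_G$ is a summand of a finitely generated free $RG$-module, and $\operatorname{Ind}_G^\Gamma(A|_G)$ is a summand of a finite sum of copies of $R\Gamma=\mathbb Z\Gamma\otimes_{\mathbb Z}R$. The Tate cohomology of that module vanishes.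

**Step 3: replace $\eta'$ by a Chern class.** *This step makes restrictions to $Z_z$ computable.* In non-negative degrees the class $\delta_1\delta_2(1)$ can be computed with ordinary cohomology, whose connecting maps are natural for inflation. So $\eta'$ is the inflation of the analogous class $\eta'_C\in H^2(C,\mathbb Z)$. For the group $C$ itself, $\mathbb ZC$ has zero Tate cohomology, so $\delta_1\delta_2:\hat H^0(C,\mathbb Z)\to\hat H^2(C,\mathbb Z)$ is an isomorphism. Since $1$ generates $\hat H^0(C,\mathbb Z)=\mathbb Z/p^a$, the class $\eta'_C$ generates $H^2(C,\mathbb Z)$, which is cyclic of order $p^a$.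

Let $\psi:C\to\mathbb C^\times$ be a faithful character. Then $c_1(\psi)$ also generates $H^2(C,\mathbb Z)$, because $c_1$ is an isomorphism and $\psi$ generates $\operatorname{Hom}(C,\mathbb C^\times)$. Let $\eta\in H^2(\Gamma,\mathbb Z)$ be the inflation of $c_1(\psi)$. Then $\eta=r\eta'$ with an integer $r$ prime to $p$. Now $\hat H^*(\Gamma,A)$ is an $R$-module and $r\in R^\times$, so multiplication by $\iota(\eta)=r\,\iota(\eta')$ is bijective. In particular there is an element $w$ of degree $-2$ with $\iota(\eta)w=1$, and $\iota(\eta)$ is central, so $w$ is a two-sided inverse.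

**Step 4: degree-zero elements from $H^*(G,\mathbb Z)$.** *This step carries positive-degree classes of $G$ into $\operatorname{End}_{R\Gamma}(L)/\mathrm{Tr}(A)$ and computes their restrictions to $Z_z$.* For $y\in H^{2i}(G,\mathbb Z)$, $i\ge1$, let $\inf y\in H^{2i}(\Gamma,\mathbb Z)$ be its inflation along the projection $\Gamma\to G$, and put
$$\hat y=\iota(\inf y)\,\iota(\eta)^{-i}\in\hat H^0(\Gamma,A).$$

Let $z\in G$, $z^p=1$, and let $\psi_z$ be the character $(z,d)\mapsto\psi(d)$ of $Z_z$. It is faithful because $\psi$ is, so with $\eta_z=c_1(\psi_z)$ we have $H^*(Z_z,\mathbb Z)=\mathbb Z[\eta_z]/(p\eta_z)$. The character $\psi_z$ is the restriction to $Z_z$ of the inflation of $\psi$ to $\Gamma$, so $\operatorname{res}_{Z_z}\eta=\eta_z$. The restriction of $\inf y$ to $Z_z$ is the pullback of $y$ along $Z_z\to G$, $(z,d)\mapsto z$. It lies in $H^{2i}(Z_z,\mathbb Z)=\mathbb F_p\,\eta_z^i$, so it equals $\lambda_z(y)\,\eta_z^i$ for a unique $\lambda_z(y)\in\mathbb F_p$. Restriction is a unital ring homomorphism, so it preserves products and inverses, and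
$$\operatorname{res}_{Z_z}(\hat y)=\lambda_z(y)\cdot1\in\hat H^0(Z_z,A),\tag{2}$$
where $\mathbb F_p$ may act because $\hat H^0(Z_z,A)$ is killed by $p=|Z_z|$.

**Step 5: Chern classes separate conjugacy classes.** *This step finds, for $z\not\sim z'$, a class $y$ with $\lambda_z(y)\ne\lambda_{z'}(y)$.* Suppose $z\not\sim z'$. Since characters separate conjugacy classes, there is a complex representation $\rho$ of $G$ with $\operatorname{tr}\rho(z)\ne\operatorname{tr}\rho(z')$. For $j=0,\dots,p-1$ let $m_j(z)$ be the multiplicity of the eigenvalue $\psi(d)^j$ of $\rho(z)$; as $\psi(d)$ is a primitive $p$-th root of unity and $z^p=1$, these are all the eigenvalues. The pullback of $\rho$ to $Z_z$ along $(z,d)\mapsto z$ is the sum of the characters $\psi_z^j$ with multiplicities $m_j(z)$, and $c_1(\psi_z^j)=j\eta_z$. By naturality and the Whitney sum formula,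
$$1+\sum_{i\ge1}\lambda_z(c_i(\rho))\,T^i=\prod_{j=1}^{p-1}(1+jT)^{m_j(z)}\quad\text{in }\mathbb F_p[T].$$
The polynomials $1+jT$, $1\le j\le p-1$, have degree $1$, hence are prime. They are pairwise non-associate, since they are distinct and have the same constant term $1$. By unique factorization the right-hand side determines $m_j(z)$ for $j\neq0$. It then determines $m_0(z)=\dim\rho-\sum_{j\ne0}m_j(z)$ and $\operatorname{tr}\rho(z)=\sum_jm_j(z)\psi(d)^j$. The same formula, with the same root of unity $\psi(d)$, holds for $z'$. As the traces differ, the two polynomials differ. So there is $i\ge1$ such that $y=c_i(\rho)$ satisfies $\lambda_z(y)\neq\lambda_{z'}(y)$.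

**Step 6: the local ring.** *This step derives the contradiction.* Since $R$ is complete and $L$ is indecomposable, $E=\operatorname{End}_{R\Gamma}(L)$ is local: its non-units form an ideal. Its quotient $\hat H^0(\Gamma,A)=E/\mathrm{Tr}(A)$ is nonzero, because it maps by the unital homomorphism $\operatorname{res}_{Z_z}$ to $\hat H^0(Z_z,A)$, which is nonzero as $L|_{Z_z}$ is not projective. A nonzero quotient of a local ring is local, so in $\hat H^0(\Gamma,A)$, too, the non-units form an ideal.

Assume $z\not\sim z'$, take $y$ from Step 5, and let $\lambda,\lambda'\in\mathbb Z$ lift $\lambda_z(y)$ and $\lambda_{z'}(y)$. By (2), $\hat y-\lambda$ lies in the kernel of $\operatorname{res}_{Z_z}$, a unital homomorphism to a nonzero ring. So $\hat y-\lambda$ is not a unit. Likewise $\hat y-\lambda'$ lies in the kernel of $\operatorname{res}_{Z_{z'}}$, whose target is nonzero because $L|_{Z_{z'}}$ is not projective, so $\hat y-\lambda'$ is not a unit. Their difference $(\hat y-\lambda)-(\hat y-\lambda')=\lambda'-\lambda$ is an integer prime to $p$, which is a unit of $R$ and hence a unit of $\hat H^0(\Gamma,A)$.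 But the difference of two non-units in a local ring is a non-unit. This contradiction proves $z\sim z'$. $\square$

## 8. Proof of Theorem 3

Let $u=u_pv$ be as in Theorem 3.

**Step 1: the lattices $L_\chi$.** *We set up lattices to which Proposition 12 applies.* Let $\zeta_m$ be a primitive $m$-th root of unity, and let $R$ be the completion of the ring of integers of $F(\zeta_m)$ at a prime above $p$. Then $\zeta_m\in R$, and $m\in R^\times$ since $p\nmid m$. For a character $\chi:\langle v\rangle\to R^\times$ put
$$e_\chi=\frac1m\sum_{i=0}^{m-1}\chi(v)^{-i}v^i\in RG .$$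
This is an idempotent, and it commutes with $u_p$. Let $L_\chi=RGe_\chi$, where $G$ acts by left multiplication and $c$, of order $p^a$, acts by right multiplication by $u_p$. The two actions commute and $u_p^{p^a}=1$, so $L_\chi$ is an $R\Gamma$-lattice. Since $RG=RGe_\chi\oplus RG(1-e_\chi)$, $L_\chi|_G$ is projective.

**Step 2: no invariants for $\chi\ne1$.** We have $(RG)^G=R\Sigma$ with $\Sigma=\sum_{g\in G}g$, and $\Sigma w$ is $\Sigma$ times the augmentation of $w$. Since $v$ has augmentation $1$, for $\chi\neq1$
$$\Sigma e_\chi=\Bigl(\frac1m\sum_{i=0}^{m-1}\chi(v)^{-i}\Bigr)\Sigma=0.$$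
An element of $L_\chi^G$ has the form $s\Sigma$ with $s\in R$, and as an element of $RGe_\chi$ it satisfies $s\Sigma=s\Sigma e_\chi=0$. So $L_\chi^G=0$.

**Step 3: traces.** *We translate Proposition 12 into partial augmentations.* Consider the map $x\mapsto gxe_\chi u_p$ on $RG$. It has image in $RGe_\chi$, kills $RG(1-e_\chi)$, and agrees with the action of $(g,c)$ on $RGe_\chi$. So its trace is $\theta_{L_\chi}(g,c)$, and Lemma 5 gives
$$\theta_{L_\chi}(g,c)=|C_G(g)|\,\varepsilon_{g^{-1}}(e_\chi u_p).$$
Now sum over $T_z$, which is conjugation-closed. The class of $g$ has $|G|/|C_G(g)|$ elements, so it contributes $|G|\,\varepsilon_{g^{-1}}(e_\chi u_p)$. As $\{g^{-1}:g\in T_z\}=T_{z^{-1}}$, Proposition 12 yields, for $\chi\ne1$ and $z^p=1$,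
$$0=|G|\,\varepsilon_{T_{z^{-1}}}(e_\chi u_p).$$
Since $|G|\neq0$ in $R$, we may divide by it. Replacing $z$ by $z^{-1}$ and multiplying by $m$,
$$\sum_{i=0}^{m-1}\chi(v)^{-i}\,\varepsilon_{T_z}(v^iu_p)=0\qquad\text{for all }\chi\ne1 .$$

**Step 4: Fourier inversion.** Let $f(i)=\varepsilon_{T_z}(v^iu_p)$ for $i\in\mathbb Z/m$ and $\hat f(\chi)=\sum_i\chi(v)^{-i}f(i)$. Since $R$ contains $\zeta_m$, there are $m$ characters $\chi$, and $f(i)=\frac1m\sum_\chi\chi(v)^i\hat f(\chi)$. Only $\chi=1$ contributes, so $f$ is constant. Comparing $i=1$ and $i=0$ gives $\varepsilon_{T_z}(u)=\varepsilon_{T_z}(u_p)$. $\square$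

## 9. Units of order $pq$: proofs of Theorems 2 and 1

**Step 1: Theorem 3 for $a=1$.** *We show that a unit $u$ of order $pm$, $p\nmid m$, satisfies*
$$\sum_{p\mid o(g)}u_g=1.\tag{3}$$
For $z$ of order $p$ we have $T_z=\{g:g_p\sim z\}$. The unit $u_p$ has order $p$. By Lemma 9 its partial augmentations vanish at all $g\in T_z$ with $o(g)\nmid p$. The elements $g\in T_z$ with $o(g)\mid p$ satisfy $g=g_p\sim z$. So $\varepsilon_{T_z}(u_p)=\varepsilon_z(u_p)$, and Theorem 3 gives
$$\varepsilon_{T_z}(u)=\varepsilon_z(u_p).$$
Sum over representatives $z$ of the classes of elements of order $p$. On the left we get $\sum_{o(g_p)=p}u_g$. By Lemma 9, $\varepsilon_g(u)\ne0$ forces $o(g)\mid pm$ and so $o(g_p)\mid p$; hence the left side is $\sum_{p\mid o(g)}u_g$. On the right we get $\sum_{o(x)=p}(u_p)_x$. By Lemmas 9 and 6, the partial augmentations of $u_p$ are supported on elements of order exactly $p$, so this is the augmentation of $u_p$, which is $1$.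

**Step 2: Theorem 2.** Let $o(u)=pq$ and $N_n=\sum_{o(g)=n}u_g$ as in Section 4. Equation (3) for the primes $p$ and $q$, together with Lemma 9, and equation (1) read
$$N_p+N_{pq}=1,\qquad N_q+N_{pq}=1,\qquad N_p+N_q+N_{pq}=1 .$$
Subtracting the first two from the third gives $N_q=N_p=0$, and then $N_{pq}=1$. This proves Theorem 2. $\square$

**Step 3: Theorem 1.** We know that $\pi(G)$ is a subgraph of $\pi(V(\mathcal OG))$, and that both have the same vertices (end of Section 3). If $p\neq q$ are joined in $\pi(V(\mathcal OG))$, there is $u\in V(\mathcal OG)$ of order $pq$. By Theorem 2, $\sum_{o(g)=pq}u_g=1\ne0$. An empty sum would be $0$, so $G$ has an element of order $pq$, and $p,q$ are joined in $\pi(G)$. Hence $\pi(V(\mathcal OG))=\pi(G)$. The case $F=\mathbb Q$, $\mathcal O=\mathbb Z$ is $\pi(V(\mathbb ZG))=\pi(G)$. $\square$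

## 10. Orders $p^aq$ and $pq^b$: proof of Theorem 4

The congruence of Lemma 10, too weak to start with, now propagates the exact value $N_{pq}=1$ to higher powers of one prime.

**Step 1: reduction.** If $u\in V(\mathcal OG)$ has order $p^aq^b$, then $u^{p^{a-1}}$ has order $pq^b$ and $u^{q^{b-1}}$ has order $p^aq$. By symmetry it suffices to show: if $u\in V(\mathcal OG)$ has order $pq^b$, then $G$ has an element of order $pq^b$.

**Step 2: a chain of congruences.** For $1\le j\le b$ let $u_j=u^{q^{b-j}}$, of order $pq^j$, and let $N_j=\sum_{o(g)=pq^j}(u_j)_g$. (In this section the index of $N$ is the exponent $j$.) Theorem 2 gives $N_1=1$. For $j\ge2$ we have $u_{j-1}=u_j^q$. Put $T=\{h:o(h)=pq^{j-1}\}$. We claim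
$$\{g:g^q\in T\}=\{g:o(g)=pq^j\}.$$
If $g^q\in T$, then $q\mid o(g^q)$ because $j\ge2$; so $q\mid o(g)$ and $o(g)=q\,o(g^q)=pq^j$. Conversely, if $o(g)=pq^j$, then $o(g^q)=pq^{j-1}$. So Lemma 10, applied to $w=u_j$, gives
$$N_{j-1}\equiv N_j^{\,q}\pmod{q\mathcal O}\qquad(2\le j\le b).$$

**Step 3: conclusion.** Raising congruences to powers and chaining them, $N_b^{\,q^{b-1}}\equiv N_1=1\pmod{q\mathcal O}$. If $N_b$ were $0$, then $1\in q\mathcal O$, which is false since $q$ is not a unit of $\mathcal O$. So $N_b\neq0$. As $u_b=u$, this says $\sum_{o(g)=pq^b}u_g\ne0$, and $G$ contains an element of order $pq^b$. $\square$
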